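\title{Equalizing Claims Reduces the Probability of Ruin:\\ a Proof of the De Vylder--Goovaerts Conjecture}

\begin{abstract}
In a homogeneous risk model on $[0,t]$ the claim times, given their number $n$, are distributed as the order statistics of $n$ independent uniform variables, and the claim amounts are i.i.d., nonnegative and independent of the times. De Vylder and Goovaerts conjectured that replacing every claim amount by the average of all the claims in $[0,t]$ does not increase the probability of ruin before $t$. We prove this conjecture. It follows from a pointwise statement: for fixed claim sizes placed at independent uniform times, the ruin probability is a Schur-convex function of the vector of claim sizes. The proof combines an explicit formula for this probability, obtained by time reversal and a ballot lemma, with the convexity of a function of one variable, proved by induction on the number of claims. We also describe all cases of equality and give a sharp upper bound.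
\end{abstract}

\section{The model and the conjecture}\label{sec:model}

An insurer starts with a reserve $u\ge0$, collects premiums at a constant rate $c>0$, and pays claims during a time interval $[0,t]$ with $t>0$ fixed. Let $N_t\in\{0,1,2,\dots\}$ be the number of claims in $[0,t]$, let $T_1<\dots<T_{N_t}$ be their arrival times and $X_1,X_2,\dots$ their amounts. A \emph{homogeneous risk model} is defined by two assumptions.
\begin{itemize}
\item[(A)] For every $n\ge1$, conditionally on $N_t=n$, the vector $(T_1,\dots,T_n)$ has the constant density $n!/t^n$ on $\{0<t_1<\dots<t_n\le t\}$.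
\item[(B)] The amounts $X_1,X_2,\dots$ are i.i.d., nonnegative and independent of the arrival times.
\end{itemize}
Assumption (A) extends the classical Poisson process; the law of $N_t$ is arbitrary. Of (B) we use only the following consequence. Recall that a random vector is \emph{exchangeable} if its law is invariant under all permutations of the coordinates.
\begin{itemize}
\item[(B$'$)] For every $n\ge1$, conditionally on $N_t=n$, the vector $(X_1,\dots,X_n)$ is exchangeable, nonnegative and independent of $(T_1,\dots,T_n)$.
\end{itemize}
We write $\mathbb{P}_n$ and $\mathbb{E}_n$ for probability and expectation under the law of $(T_1,\dots,T_n,X_1,\dots,X_n)$ that these assumptions prescribe given $N_t=n$, and we put $S_k=X_1+\dots+X_k$.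

The reserve at time $\tau\in[0,t]$ is $R_\tau=u+c\tau-\sum_{k:\,T_k\le\tau}X_k$, and \emph{ruin} is the event $\inf_{0<\tau\le t}R_\tau<0$. Ruin can only be caused by a claim: if $R_\tau<0$ and $k$ is the number of claims up to time $\tau$, then $k\ge1$ because $u+c\tau>0$, and $S_k>u+c\tau\ge u+cT_k$. So, with $n$ claims, ruin means that $S_k>u+cT_k$ for some $k\le n$, that is, $Z_n>u$, where
\[
Z_n=\max_{1\le k\le n}\,(S_k-cT_k)^+
\]
is the smallest initial reserve that avoids ruin. The ruin probability is
\[
\psi(t,u)=\sum_{n\ge1}\mathbb{P}(N_t=n)\,\psi_n(t,u),\qquad \psi_n(t,u)=\mathbb{P}_n(Z_n>u).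
\]
The \emph{associated model with equalized claims} has the same arrival times, but when $N_t=n$ every claim amount is replaced by the average $\bar X_n=S_n/n$. Its ruin probability is
\[
\tilde\psi(t,u)=\sum_{n\ge1}\mathbb{P}(N_t=n)\,\tilde\psi_n(t,u),\qquad \tilde\psi_n(t,u)=\mathbb{P}_n(\tilde Z_n>u),\qquad \tilde Z_n=\max_{1\le k\le n}\,(k\bar X_n-cT_k)^+ .
\]
De Vylder and Goovaerts conjectured (see \cite{DVG}) that in every homogeneous risk model
\begin{equation}\label{eq:conj}
\tilde\psi(t,u)\le\psi(t,u)\qquad\text{for all }u\ge0 .
\end{equation}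
The following facts are also due to them \cite{DVG}: the conjecture is equivalent to $\tilde\psi_n(t,u)\le\psi_n(t,u)$ for all $n\ge1$ and $u\ge0$; this inequality is an equality for $n=1$ and holds for $n=2$; and $\tilde\psi(t,0)=\psi(t,0)$. We prove the conjecture.

\begin{theorem}\label{thm:conj}
Assume \textup{(A)} and \textup{(B$'$)}; in particular, take any homogeneous risk model. Then $\tilde\psi_n(t,u)\le\psi_n(t,u)$ for all $n\ge1$ and $u\ge0$. Hence $\tilde\psi(t,u)\le\psi(t,u)$ for all $u\ge0$.
\end{theorem}

One expects \eqref{eq:conj} because the two models pay the same total amount at the same times and end with the same reserve; equalization only removes the fluctuation of the amounts around their mean. Jensen's inequality turns this into a proof of a weaker statement. For fixed times, the function $f(x)=\max_k(x_1+\dots+x_k-cT_k-u)^+$ is a maximum of affine functions of $x$, hence convex, and the constant vector with entries $\bar X_n$ is the average of the $n!$ permutations of $(X_1,\dots,X_n)$. By (B$'$) this gives $\mathbb{E}_n(\tilde Z_n-u)^+\le\mathbb{E}_n(Z_n-u)^+$, that is,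
\[
\int_u^\infty\tilde\psi_n(t,v)\,dv\le\int_u^\infty\psi_n(t,v)\,dv .
\]
The conjecture asks for the inequality between the integrands, and here the argument breaks down, since the indicator of ruin is not a convex function of the claims. In fact nothing can be proved with the times held fixed. Let $n=2$ and $u=0$, let the claims be $a$ and $0$ in random order with $0<a<ct$, and take times with $cT_1<a/2$ and $cT_2>a$. The equalized model is ruined at $T_1$ with certainty, while the original model is ruined only if $a$ comes first, which has probability $1/2$. The average over the times is therefore essential, and we condition in the other way: we fix the claim sizes and keep the times random.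

\section{Fixed claim sizes at uniform times}\label{sec:results}

Write $[n]=\{1,\dots,n\}$ and $x_B=\sum_{i\in B}x_i$ for $B\subset[n]$. For $x\in[0,\infty)^n$ put $s=x_{[n]}$ and $\bar x=s/n$. Let $U_1,\dots,U_n$ be i.i.d.\ uniform on $(0,1]$, and let
\begin{equation}\label{eq:Psi}
\Psi_u(x)=\mathbb{P}\Big(\exists\,\tau\in(0,1]:\ \sum_{i=1}^n x_i\mathbf{1}\{U_i\le\tau\}>u+ct\,\tau\Big)
\end{equation}
be the probability of ruin when a claim of size $x_i$ arrives at time $tU_i$. Since the $U_i$ are i.i.d., $\Psi_u$ is a symmetric function of $x$.

To compare how spread out two vectors are we use majorization. Let $x^\downarrow_1\ge\dots\ge x^\downarrow_n$ be the coordinates of $x$ in decreasing order. The vector $x$ is \emph{weakly submajorized} by $z$, written $x\prec_w z$, if $\sum_{i\le k}x^\downarrow_i\le\sum_{i\le k}z^\downarrow_i$ for $k=1,\dots,n$; it is \emph{majorized} by $z$, written $x\prec z$, if moreover equality holds for $k=n$. A function $f$ is \emph{Schur-convex} if $x\prec z$ implies $f(x)\le f(z)$. For $x\in[0,\infty)^n$ the sum of the $k$ largest coordinates lies between $k\bar x$ and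 $s$, so
\begin{equation}\label{eq:extremes}
(\bar x,\dots,\bar x)\prec x\prec(s,0,\dots,0).
\end{equation}

\begin{theorem}\label{thm:schur}
For every $u\ge0$ the function $\Psi_u$ is Schur-convex on $[0,\infty)^n$. In particular $\Psi_u(x)\ge\Psi_u(\bar x,\dots,\bar x)$.
\end{theorem}

\begin{theorem}[Equality cases]\label{thm:equality}
\begin{itemize}
\item[(a)] Equality $\Psi_u(x)=\Psi_u(\bar x,\dots,\bar x)$ holds if and only if at least one of the following holds: all $x_i$ are equal; $s\le u$; $s\ge u+ct$; $\min_ix_i\ge u$; $\min_ix_i\ge s-u$.
\item[(b)] Under \textup{(A)} and \textup{(B$'$)}, $\tilde\psi_n(t,u)<\psi_n(t,u)$ if and only if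
\[
\mathbb{P}_n\Big(u<S_n<u+ct,\ \ \min_{i\le n}X_i<\min(u,S_n-u),\ \ X_1,\dots,X_n\text{ not all equal}\Big)>0 .
\]
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:further}
\begin{itemize}
\item[(a)] If $x,z\in[0,\infty)^n$ and $x\prec_w z$, then $\Psi_u(x)\le\Psi_u(z)$.
\item[(b)] $\Psi_u(\bar x,\dots,\bar x)\le\Psi_u(x)\le\min\{(s-u)^+/(ct),\,1\}$, and both bounds are attained for given $n$ and $s$.
\item[(c)] Exchangeability cannot simply be dropped from Theorem~\ref{thm:conj}: for $n=2$ there are deterministic nonnegative claims, paid in a fixed order at times that satisfy \textup{(A)}, for which equalization strictly increases the ruin probability.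
\end{itemize}
\end{theorem}

A \emph{transfer} replaces two coordinates $x_i,x_j$ of a vector by $\lambda x_i+(1-\lambda)x_j$ and $(1-\lambda)x_i+\lambda x_j$ for some $\lambda\in[0,1]$; equivalently, by two numbers with the same sum that lie between $x_i$ and $x_j$. We use two textbook facts.
\begin{itemize}
\item[(M1)] If $x\prec z$, then $x$ is obtained from $z$ by finitely many transfers and permutations (Hardy--Littlewood--P\'olya; see \cite[Lemma 2.B.1]{MOA}).
\item[(M2)] If $x\prec_w z$, then there is $z'$ with $x\le z'$ coordinatewise and $z'\prec z$ \cite[Prop.~5.A.9]{MOA}.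
\end{itemize}
By (M1), Theorem~\ref{thm:schur} reduces to showing that a single transfer does not increase $\Psi_u$. We derive a formula for $\Psi_u$ (Section~\ref{sec:formula}) in which the two coordinates of a transfer enter as $h(x_i)+h(x_j)$ for a function $h$ of one variable that the transfer does not change, and we prove that $h$ is convex (Section~\ref{sec:convex}). The equality cases come from locating where $h$ is affine (Section~\ref{sec:equality}).

\section{Reduction to fixed claim sizes}\label{sec:reduction}

In the model the $k$th claim is attached to the $k$th ordered time, whereas in \eqref{eq:Psi} the claims are placed at unordered times, hence in a uniformly random order. Exchangeability says that this makes no difference, and this is the only place where it is used.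

\begin{proposition}\label{prop:reduction}
Under \textup{(A)} and \textup{(B$'$)}, for all $n\ge1$ and $u\ge0$,
\[
\psi_n(t,u)=\mathbb{E}_n\Psi_u(X_1,\dots,X_n),\qquad \tilde\psi_n(t,u)=\mathbb{E}_n\Psi_u(\bar X_n,\dots,\bar X_n).
\]
\end{proposition}

\begin{proof}
Let $U_1,\dots,U_n$ be i.i.d.\ uniform on $(0,1]$ and independent of $X=(X_1,\dots,X_n)$, and let $\pi$ be the a.s.\ unique permutation with $U_{\pi(1)}<\dots<U_{\pi(n)}$. Because the joint density of the $U_i$ is constant, the ordered vector $(U_{\pi(k)})_{k\le n}$ has density $n!$ on $\{0<v_1<\dots<v_n\le1\}$, which by (A) is the law of $(T_k/t)_{k\le n}$, and $\pi$ is independent of the pair formed by this ordered vector and $X$. Given $\pi=\rho$, the vector $(X_{\rho(k)})_{k\le n}$ has the law of $X$ by exchangeability and is independent of the ordered vector. Hence $(X_{\pi(k)},U_{\pi(k)})_{k\le n}$ has the same law as $(X_k,T_k/t)_{k\le n}$, and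
\[
\psi_n(t,u)=\mathbb{P}\Big(\exists\,k\le n:\ \sum_{j\le k}X_{\pi(j)}>u+ct\,U_{\pi(k)}\Big).
\]
The event on the right is the event that $\sum_iX_i\mathbf{1}\{U_i\le\tau\}>u+ct\,\tau$ for some $\tau\in(0,1]$. Indeed, given $k$, take $\tau=U_{\pi(k)}$. Given $\tau$, take $k=\#\{i:U_i\le\tau\}$; then $k\ge1$ because $u+ct\,\tau>0$, and $U_{\pi(k)}\le\tau$. Since $X$ is independent of the $U_i$, Fubini's theorem gives the first formula. The vector $(\bar X_n,\dots,\bar X_n)$ also satisfies (B$'$), and the first formula applied to it is the second.
\end{proof}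

Dividing $x$ and $u$ by $ct$ does not change the event in \eqref{eq:Psi}, and the statements about $\Psi_u$ in Section~\ref{sec:results} are invariant under multiplying $x$, $u$ and $ct$ by a common factor. \emph{From now on $ct=1$}, and time runs over $(0,1]$. We put
\[
w=s-u,\qquad b=1-w=1+u-s .
\]
The number $b$ is the reserve at the terminal time $1$. The number $w$ is the time from which the premiums and the initial reserve cover all claims: no ruin can be observed at a time $\tau\ge w$. Both depend on $x$ only through $s$, so transfers do not change them.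

\section{Two claims}\label{sec:two}

For $n=1$ there is nothing to compare. The case $n=2$ can be done by hand and already shows the form of the general formula. Let $0<w<1$. Ruin occurs if and only if both claims arrive before time $w$, or $U_i<x_i-u$ for some $i$: the first event is ruin at the second claim, and otherwise ruin is caused by the first claim alone. Since $x_1-u\le w$, outside the first event $U_1<x_1-u$ forces $U_2\ge w$, and the same holds with the indices exchanged. So ruin is the disjoint union of
\[
\{U_1<w,\ U_2<w\},\qquad\{U_1<x_1-u,\ U_2\ge w\},\qquad\{U_2<x_2-u,\ U_1\ge w\},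
\]
and therefore
\begin{equation}\label{eq:two}
\Psi_u(x_1,x_2)=w^2+(1-w)\big[(x_1-u)^++(x_2-u)^+\big].
\end{equation}
For fixed $s$ the right side is a constant plus $(1-w)[h(x_1)+h(x_2)]$ with the convex function $h(v)=(v-u)^+$, so a transfer does not increase it. The value does not change under equalization exactly when $h$ is affine between $x_1$ and $x_2$, that is, when $x_1=x_2$, or both are $\ge u$, or both are $\le u$; the last condition is $\min_ix_i\ge s-u$. This is Theorem~\ref{thm:equality}(a) for $n=2$.

The three events have a common description. On the first the reserve is negative just before time $w$ and never afterwards. On the second it is negative just before time $x_1-u$ and never afterwards, because claim $2$ arrives only after $w$. We have thus decomposed ruin according to the \emph{last recovery}, the last time at which the reserve rises through $0$, and this time is determined by the set of claims still to come: $\emptyset$, $\{2\}$ or $\{1\}$. The same decomposition works for all $n$.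

Formula \eqref{eq:two} also shows that both structural hypotheses are needed.

\begin{proof}[Proof of Theorem~\ref{thm:further}(c)]
Take $n=2$, $c=t=1$, $u=0$, and let the first claim be $0$ and the second be $a\in(0,1)$. Ruin occurs if and only if $T_2<a$, which has probability $a^2$. With the equalized claims $a/2,a/2$, formula \eqref{eq:two} with $w=a$ gives $a^2+(1-a)a=a>a^2$.
\end{proof}

\begin{remark}[Uniform times are needed]
Let the two times in \eqref{eq:Psi} be i.i.d.\ on $(0,1]$ with distribution function $\sqrt v$ instead of $v$, and let $u=0$ and $0<s<1$. The same three events give the ruin probability $s+(1-\sqrt s)(\sqrt{x_1}+\sqrt{x_2})$, which is larger at $(s/2,s/2)$ than at $(s,0)$ because $\sqrt{2s}>\sqrt s$.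
\end{remark}

\section{A formula from the last recovery}\label{sec:formula}

In forward time the reserve becomes negative by a jump, and the size of the deficit is random. In reversed time the picture is simpler: the process starts from the terminal reserve $b$, which transfers preserve, and it reaches $0$ continuously, so at the passage time its value is known exactly. To compute the probability that a given passage is the first one in reversed time we need the following ballot lemma. Uniformity of the times enters the proof here.

\begin{lemma}[Ballot lemma]\label{lem:ballot}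
Let $k\ge0$, let $W_1,\dots,W_k$ be i.i.d.\ uniform on $(0,\sigma)$, and let $a_1,\dots,a_k\ge0$ have sum $a<\sigma$. Then
\[
\mathbb{P}\Big(\sum_ia_i\mathbf{1}\{W_i<q\}<q\ \text{ for all }q\in(0,\sigma]\Big)=1-\frac a\sigma .
\]
\end{lemma}

\begin{proof}
We use induction on $k$, for all $\sigma$ and $a_i$ at once. For $k=0$ both sides equal $1$. Let $k\ge1$. The maximum of the $W_j$ has density $kv^{k-1}/\sigma^k$ on $(0,\sigma)$, the index at which it is attained is uniform on $[k]$ and independent of its value, and given that the maximum is $W_i=v$ the other variables are i.i.d.\ uniform on $(0,v)$. For $q\le v$ the term $i$ is absent from the sum, and for $q>v$ the sum equals $a$. So the event holds if and only if the other $k-1$ variables satisfy the analogous condition on $(0,v]$, and $a<q$ for all $q\in(v,\sigma]$; the latter means $v\ge a$. For $v>a$ we have $a-a_i\le a<v$, so the induction hypothesis gives the conditional probability $1-(a-a_i)/v$. The average of $a-a_i$ over $i\in[k]$ is $(k-1)a/k$. Hence the probability equals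
\[
\int_a^\sigma\frac{kv^{k-1}}{\sigma^k}\Big(1-\frac{(k-1)a}{kv}\Big)dv=\sigma^{-k}\Big[v^k-av^{k-1}\Big]_{a}^{\sigma}=1-\frac a\sigma .\qedhere
\]
\end{proof}

The answer depends on the $a_i$ only through their sum. This is what makes the next formula explicit.

\begin{proposition}\label{prop:formula}
If $b\le0$, then $\Psi_u(x)=1$. If $b>0$, then with $\sigma_B=b+x_B$,
\begin{equation}\label{eq:formula}
\Psi_u(x)=b\sum_{B\subset[n]:\ \sigma_B<1}\sigma_B^{\,|B|-1}(1-\sigma_B)^{n-|B|}.
\end{equation}
\end{proposition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=9cm,y=6cm]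
\draw[->] (0,0)--(1.07,0) node[right]{$r$};
\draw[->] (0,0)--(0,0.57) node[left]{$D_r$};
\draw[dashed] (0,0.35) node[left]{$b$} -- (1,0.35);
\draw[thick] (0,0)--(0.2,0.2) (0.2,0.05)--(0.45,0.3) (0.45,0.1)--(0.85,0.5) (0.85,0.1)--(1,0.25);
\draw[dotted,thick] (0.2,0.2)--(0.2,0.05) (0.45,0.3)--(0.45,0.1) (0.85,0.5)--(0.85,0.1);
\draw[dotted] (0.7,0.35)--(0.7,0);
\fill (0.7,0.35) circle (1.6pt);
\draw (0.2,0.01)--(0.2,-0.01) node[below]{$V_1$} (0.45,0.01)--(0.45,-0.01) node[below]{$V_2$} (0.7,0.01)--(0.7,-0.01) node[below]{$\theta$} (0.85,0.01)--(0.85,-0.01) node[below]{$V_3$} (1,0.01)--(1,-0.01) node[below]{$1$};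
\end{tikzpicture}
\caption{The reversed path $D_r=r-\sum_ix_i\mathbf{1}\{V_i\le r\}$ for claims $x=(0.15,\,0.2,\,0.4)$, initial reserve $u=0.1$, terminal reserve $b=1+u-s=0.35$ and reversed times $V=(0.2,\,0.45,\,0.85)$. The path first reaches $b$ at $\theta=b+x_1+x_2=0.7$ and exceeds $b$ just afterwards. In forward time $\tau=1-r$ the reserve is negative just before $\tau=0.3$ and never afterwards, and claims $1$ and $2$ are those that arrive later.}\label{fig:path}
\end{figure}

\begin{proof}
Put $V_i=1-U_i$, which are i.i.d.\ uniform on $[0,1)$, and for $r\ge0$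
\[
D_r=r-\sum_ix_i\mathbf{1}\{V_i\le r\},\qquad D_{r-}=r-\sum_ix_i\mathbf{1}\{V_i<r\}.
\]
The path $D$ is right-continuous, has slope $1$ between the points $V_i$ and, since $x_i\ge0$, has only downward jumps; $D_{r-}$ is its left limit for $r>0$, and $D_0\le D_{0-}=0$ (Figure~\ref{fig:path}). For $r=1-\tau\in[0,1)$ we have $\{U_i\le\tau\}=\{V_i\ge r\}$, so the reserve at time $\tau$ is
\[
u+\tau-\sum_ix_i\mathbf{1}\{U_i\le\tau\}=u+1-r-s+\sum_ix_i\mathbf{1}\{V_i<r\}=b-D_{r-}.
\]
Thus ruin occurs if and only if
\begin{equation}\label{eq:ruinD}
D_{r-}>b\quad\text{for some }r\in[0,1).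
\end{equation}
If $b<0$, take $r=0$. If $b=0$, then a.s.\ all $V_i$ are positive, and any $r$ with $0<r<\min_iV_i$ has $D_{r-}=r>0$. So $\Psi_u(x)=1$ when $b\le0$.

Let $b>0$ and $\theta=\inf\{r\ge0:D_r\ge b\}$. We claim that \eqref{eq:ruinD} holds if and only if $\theta<1$, and that then $D_\theta=b$. If \eqref{eq:ruinD} holds at $r$, then $r>0$ and $D_{r'}>b$ for $r'<r$ close to $r$, so $\theta<1$. Conversely let $\theta<1$. Right-continuity gives $D_\theta\ge b$; in particular $\theta>0$. As $D_r<b$ for $r<\theta$ and jumps are downward, $D_\theta\le D_{\theta-}\le b$. Hence $D_\theta=b$. For $r\in(\theta,1)$ so close to $\theta$ that no $V_i$ lies in $(\theta,r)$ we get $D_{r-}=b+(r-\theta)>b$, which is \eqref{eq:ruinD}. Therefore $\Psi_u(x)=\mathbb{P}(\theta<1)$; the time $1-\theta$ is the last recovery.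

If $\theta<1$ and $B=\{i:V_i\le\theta\}$, then $D_\theta=b$ reads $\theta=b+x_B=\sigma_B$, so the event
\[
A_B=\big\{\{i:V_i\le\sigma_B\}=B\big\}\cap\big\{D_r<b\text{ for all }r\in[0,\sigma_B)\big\}
\]
occurs for this $B$, and $\sigma_B<1$. Conversely, on $A_B$ we have $D_{\sigma_B}=\sigma_B-x_B=b$, so $\theta=\sigma_B$ and $B=\{i:V_i\le\theta\}$. Thus $\{\theta<1\}$ is the disjoint union of the events $A_B$ over the sets $B$ with $\sigma_B<1$.

Fix such a $B$ and write $\sigma=\sigma_B$. The first condition in $A_B$ has probability $\sigma^{|B|}(1-\sigma)^{n-|B|}$. Given it, the variables $W_i=\sigma-V_i$, $i\in B$, are i.i.d.\ uniform on $[0,\sigma]$, and the endpoints have probability zero. Since $D_\sigma=b$, the second condition says that for all $q=\sigma-r\in(0,\sigma]$,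
\[
0<D_\sigma-D_{\sigma-q}=q-\sum_{i\in B}x_i\mathbf{1}\{W_i<q\}.
\]
By Lemma~\ref{lem:ballot} with $a=x_B=\sigma-b<\sigma$, its conditional probability is $1-x_B/\sigma=b/\sigma$. Hence $\mathbb{P}(A_B)=b\,\sigma^{|B|-1}(1-\sigma)^{n-|B|}$, and summing over $B$ gives \eqref{eq:formula}.
\end{proof}

The set $B=[n]$ never contributes to \eqref{eq:formula}, since $\sigma_{[n]}=1+u\ge1$. For $n=2$ and $0<b<1$ the set $B=\emptyset$ contributes $(1-b)^2=w^2$ and $B=\{2\}$ contributes $b(1-b-x_2)^+=(1-w)(x_1-u)^+$, in agreement with \eqref{eq:two}.

\section{The convex function behind a transfer}\label{sec:convex}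

\subsection*{Isolating two coordinates}

For a finite index set $J$ with $N=|J|\ge0$ elements, a vector $y\in[0,\infty)^J$ and $\ell>0$, write $\sigma_C=\ell+y_C$ for $C\subset J$, put $Y=y_J$, and define
\begin{equation}\label{eq:H}
H_y(\ell)=\sum_{C\subset J}\sigma_C^{\,|C|}\,(1-\sigma_C)^{N+1-|C|}\,\mathbf{1}\{\sigma_C<1\}.
\end{equation}

\begin{lemma}\label{lem:split}
Let $n\ge2$, $b>0$, $i\ne j$ in $[n]$, and let $y=(x_k)_{k\in J}$ with $J=[n]\setminus\{i,j\}$. Then
\begin{equation}\label{eq:split}
\Psi_u(x)=K+b\,\big[H_y(b+x_i)+H_y(b+x_j)\big],
\end{equation}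
where $K$ depends on $x$ only through $y$ and $x_i+x_j$.
\end{lemma}

\begin{proof}
Let $K$ be the sum of the terms of \eqref{eq:formula} in which $B$ contains both or neither of $i,j$; for these $B$ the number $b+x_B$ depends only on $y$ and $x_i+x_j$. For $B=\{i\}\cup C$ with $C\subset J$ we have $b+x_B=\ell+y_C$ with $\ell=b+x_i$, and the exponents in \eqref{eq:formula} are $|B|-1=|C|$ and $n-|B|=N+1-|C|$ with $N=n-2$. Summing over $C$ gives $bH_y(b+x_i)$. The sets that contain $j$ but not $i$ give $bH_y(b+x_j)$.
\end{proof}

Everything now depends on the convexity of $H_y$. For $N=0$ we have $H_y(\ell)=(1-\ell)^+$, which is the case of two claims. The difficulty appears with three claims, because the individual terms of \eqref{eq:H} need not be convex.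

\begin{example}[Three claims]\label{ex:three}
Let $N=1$, so that $y$ is a single number, and let $0<y<1$. Then
\[
H_y(\ell)=\big((1-\ell)^+\big)^2+(\ell+y)(1-\ell-y)^+ .
\]
The second term is strictly concave on $(0,1-y)$, but there the quadratic parts cancel:
\[
H_y(\ell)=
\begin{cases}
1+y-y^2-(1+2y)\ell, & 0<\ell\le1-y,\\
(1-\ell)^2, & 1-y\le\ell\le1,\\
0, & \ell\ge1 .
\end{cases}
\]
The slope is $-1-2y$ up to $1-y$, jumps by $1$ to $-2y$, and then increases to $0$. So $H_y$ is convex: affine, then a kink, then strictly convex, then zero.
\end{example}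

A termwise argument is thus impossible, and the cancellation must be organized. Differentiating $\sigma^k(1-\sigma)^{N+1-k}$ lowers one exponent, and the resulting terms resemble those of $H$ for a vector with one coordinate fewer; this suggests induction on $N$. The count does not quite match: the factor $N+1-|C|$ exceeds by one the number of indices outside $C$. The surplus is a second function,
\begin{equation}\label{eq:G}
G_y(\ell)=\sum_{C\subset J}\sigma_C^{\,|C|}\,(1-\sigma_C)^{N-|C|}\,\mathbf{1}\{\sigma_C<1\},
\end{equation}
which has to be carried along in the induction. In Example~\ref{ex:three}, $G_y$ equals $(1-\ell)+(\ell+y)=1+y$ on $(0,1-y)$, equals $1-\ell$ on $[1-y,1)$ and vanishes on $[1,\infty)$; it is nonincreasing, and its jump at $1-y$ produces the kink of $H_y$.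

\begin{remark}
Both functions have a probabilistic meaning, which is not used below. Let $D_r=r-\sum_{k\in J}y_k\mathbf{1}\{V_k\le r\}$ with $V_k$ i.i.d.\ uniform on $[0,1)$. The times $r\in(0,1)$ with $D_r=\ell$ correspond bijectively, by $C=\{k:V_k\le r\}$ and $r=\sigma_C$, to the sets $C$ with $\sigma_C<1$ and $\{k:V_k\le\sigma_C\}=C$. Hence $G_y(\ell)$ is the expected number of visits of $D$ to the level $\ell$ before time $1$, and $H_y(\ell)$ is the expected sum of $1-r$ over these visits $r$.
\end{remark}

\subsection*{Derivatives and convexity}

Call the points $1-y_C$, $C\subset J$, \emph{exceptional}; there are finitely many, and all are $\ge1-Y$. Between exceptional points the indicators in \eqref{eq:H} and \eqref{eq:G} are constant, so $G_y$ and $H_y$ are polynomials there. A term in which $1-\sigma_C$ has a positive exponent tends to $0$ as $\sigma_C\uparrow1$ and is therefore continuous in $\ell$. The exponent is zero only for the term $C=J$ of $G_y$, which is $\sigma_J^N\mathbf{1}\{\sigma_J<1\}$. We record the conclusion: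
\begin{equation}\label{eq:reg}
\begin{array}{l}
\text{$H_y$ is continuous on $(0,\infty)$. $G_y$ is right-continuous, and continuous except}\\
\text{for a downward jump of size $1$ at $\ell=1-Y$ if $1-Y>0$.}
\end{array}
\end{equation}
For $i\in J$ let $G^{(i)}$ and $H^{(i)}$ be the functions \eqref{eq:G} and \eqref{eq:H} for the vector $y$ with the coordinate $y_i$ deleted, which has $N-1$ coordinates with sum $Y-y_i$.

\begin{lemma}\label{lem:deriv}
For every nonexceptional $\ell>0$,
\begin{align}
G_y'(\ell)&=\sum_{i\in J}\big[G^{(i)}(\ell+y_i)-G^{(i)}(\ell)\big],\label{eq:dG}\\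
H_y'(\ell)&=-G_y(\ell)+\sum_{i\in J}\big[H^{(i)}(\ell+y_i)-H^{(i)}(\ell)\big].\label{eq:dH}
\end{align}
\end{lemma}

\begin{proof}
We treat both functions at once. Let $m\in\{0,1\}$, and let $F=G_y$, $F^{(i)}=G^{(i)}$ if $m=0$ and $F=H_y$, $F^{(i)}=H^{(i)}$ if $m=1$. All sums below run over sets $C\subset J$ with $\sigma_C=\ell+y_C<1$, so that $0<\sigma_C<1$ and all powers are defined. Then $F(\ell)=\sum_C\sigma_C^{|C|}(1-\sigma_C)^{N+m-|C|}$, and termwise differentiation gives
\begin{align*}
F'(\ell)={}&\sum_C|C|\,\sigma_C^{|C|-1}(1-\sigma_C)^{N+m-|C|}-\sum_C(N-|C|)\,\sigma_C^{|C|}(1-\sigma_C)^{N-1+m-|C|}\\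
&-m\sum_C\sigma_C^{|C|}(1-\sigma_C)^{N-1+m-|C|}.
\end{align*}
The last line is $0$ for $m=0$ and $-G_y(\ell)$ for $m=1$. By definition,
\[
F^{(i)}(\ell)=\sum_{C\not\ni i}\sigma_C^{|C|}(1-\sigma_C)^{N-1+m-|C|},
\]
and when we sum over $i\in J$ each set $C$ occurs $N-|C|$ times; this gives the second sum in $F'(\ell)$. In $F^{(i)}(\ell+y_i)$ the term of a set $C'\not\ni i$ involves $\ell+y_i+y_{C'}=\sigma_C$ with $C=C'\cup\{i\}$ and $|C'|=|C|-1$, so
\[
F^{(i)}(\ell+y_i)=\sum_{C\ni i}\sigma_C^{|C|-1}(1-\sigma_C)^{N+m-|C|}.
\]
When we sum over $i\in J$ each set $C$ occurs $|C|$ times; this gives the first sum in $F'(\ell)$.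
\end{proof}

\begin{lemma}\label{lem:convex}
For every $y\in[0,\infty)^J$, the function $G_y$ is nonincreasing and the function $H_y$ is convex on $(0,\infty)$.
\end{lemma}

\begin{proof}
We use induction on $N$. For $N=0$ we have $G_y(\ell)=\mathbf{1}\{\ell<1\}$ and $H_y(\ell)=(1-\ell)^+$. Let $N\ge1$. Each $G^{(i)}$ is nonincreasing and $y_i\ge0$, so \eqref{eq:dG} gives $G_y'\le0$ at nonexceptional points. By \eqref{eq:reg} the only possible discontinuity of $G_y$ is a downward jump, so $G_y$ is nonincreasing.

Each $H^{(i)}$ is convex, and the increment of a convex function over an interval of fixed length $y_i\ge0$ is a nondecreasing function of the left endpoint. Together with the monotonicity of $G_y$ just proved, this shows that the right side of \eqref{eq:dH} is a nondecreasing function $g$ on $(0,\infty)$. Since $H_y$ is continuous and piecewise polynomial, $H_y(\ell')-H_y(\ell)=\int_\ell^{\ell'}g(v)\,dv$ for all $\ell,\ell'>0$, and the integral of a nondecreasing function is convex.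
\end{proof}

Both steps of the induction use $y_i\ge0$, which fixes the direction of the shift $\ell\mapsto\ell+y_i$.

\section{Schur-convexity and the conjecture}\label{sec:proofs}

\begin{lemma}\label{lem:transfer}
A transfer does not increase $\Psi_u$. Moreover, every $x\in[0,\infty)^n$ can be brought to $(\bar x,\dots,\bar x)$ by at most $n-1$ transfers, none of which decreases the smallest coordinate.
\end{lemma}

\begin{proof}
A transfer $(x_i,x_j)\mapsto(x_i',x_j')$ with parameter $\lambda$ leaves $s$, $b$ and the other coordinates $y$ unchanged. If $b\le0$, then $\Psi_u=1$ before and after by Proposition~\ref{prop:formula}. If $b>0$, convexity of $H_y$ gives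
\begin{align*}
H_y(b+x_i')&\le\lambda H_y(b+x_i)+(1-\lambda)H_y(b+x_j),\\
H_y(b+x_j')&\le(1-\lambda)H_y(b+x_i)+\lambda H_y(b+x_j).
\end{align*}
Adding these and using \eqref{eq:split}, in which $K$ is unchanged, proves the first claim.

If the coordinates are not all equal, some coordinate $p$ exceeds $\bar x$ and some coordinate $q$ is below $\bar x$. Replace them by $p-\delta$ and $q+\delta$ with $\delta=\min(p-\bar x,\bar x-q)$. The new values lie in $[q,p]$, so this is a transfer that does not decrease the minimum, and the number of coordinates equal to $\bar x$ grows by at least one. Once $n-1$ coordinates equal $\bar x$, so does the last.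
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:schur}]
For $n=1$ there is nothing to prove. For $n\ge2$ let $x\prec z$ in $[0,\infty)^n$. By (M1), $x$ is obtained from $z$ by finitely many transfers and permutations, all of which preserve $[0,\infty)^n$. Permutations do not change $\Psi_u$ and transfers do not increase it, so $\Psi_u(x)\le\Psi_u(z)$. The inequality $\Psi_u(x)\ge\Psi_u(\bar x,\dots,\bar x)$ follows from \eqref{eq:extremes}, or directly from Lemma~\ref{lem:transfer} without (M1).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]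
By Theorem~\ref{thm:schur}, $\Psi_u(\bar X_n,\dots,\bar X_n)\le\Psi_u(X_1,\dots,X_n)$ pointwise. Taking expectations and using Proposition~\ref{prop:reduction} gives $\tilde\psi_n(t,u)\le\psi_n(t,u)$. Multiplying by $\mathbb{P}(N_t=n)$ and summing over $n\ge1$ gives \eqref{eq:conj}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:further}(a),(b)]
(a) Increasing a coordinate of $x$ enlarges the event in \eqref{eq:Psi}, so $\Psi_u$ is nondecreasing in each coordinate. If $x\prec_wz$, take $z'$ as in (M2); it lies in $[0,\infty)^n$ because $z'\ge x$. Then $\Psi_u(x)\le\Psi_u(z')\le\Psi_u(z)$ by Theorem~\ref{thm:schur}.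

(b) By \eqref{eq:extremes} and Theorem~\ref{thm:schur}, $\Psi_u(\bar x,\dots,\bar x)\le\Psi_u(x)\le\Psi_u(s,0,\dots,0)$. With a single nonzero claim, ruin means $s>u+U_1$, which has probability $\min\{(s-u)^+,1\}$; this is the stated bound for $ct=1$. Both bounds are values of $\Psi_u$ at vectors in $[0,\infty)^n$ with sum $s$, so both are attained.
\end{proof}

Averaging Theorem~\ref{thm:further}(b) with Proposition~\ref{prop:reduction} gives, for general $c$ and $t$,
\[
\tilde\psi_n(t,u)\le\psi_n(t,u)\le\mathbb{E}_n\min\{(S_n-u)^+/(ct),\,1\}.
\]

\section{Equality cases}\label{sec:equality}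

By \eqref{eq:split}, a transfer between two coordinates $q<p$ preserves $\Psi_u$ when $H_y$ is affine on $[b+q,b+p]$. So we need to know exactly where $H_y$ is affine. The shape found in Example~\ref{ex:three} persists for all $N$.

\begin{lemma}\label{lem:shape}
Let $y\in[0,\infty)^J$ and $Y=y_J$.
\begin{itemize}
\item[(a)] If $Y<1$, then $G_y$ is constant on $(0,1-Y)$ and $H_y$ is affine on $(0,1-Y]$. On $[1,\infty)$, $H_y=0$.
\item[(b)] If $Y<1$, then at $\ell=1-Y$ the right derivative of $H_y$ exceeds the left derivative by $1$.
\item[(c)] If $Y>0$, then $G_y$ is strictly decreasing and $H_y$ is strictly convex on $I=(\max(0,1-Y),1)$.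
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $\ell\ge1$ all $\sigma_C$ are $\ge1$, so $H_y(\ell)=0$. For the first claim we use induction on $N$. For $N=0$, $G_y=1$ on $(0,1)$ and $H_y(\ell)=1-\ell$ on $(0,1]$. Let $N\ge1$ and $0<\ell<1-Y$; such an $\ell$ is not exceptional. For each $i$ both $\ell$ and $\ell+y_i$ lie in $(0,1-(Y-y_i))$, where by the induction hypothesis $G^{(i)}$ is constant and $H^{(i)}$ is affine. So \eqref{eq:dG} gives $G_y'=0$ on $(0,1-Y)$, and then every term on the right of \eqref{eq:dH} is constant there. Thus $H_y$ is affine on $(0,1-Y)$, and on $(0,1-Y]$ by continuity.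

(b) In the terms of \eqref{eq:H} with $C\ne J$ the factor $(1-\sigma_C)^+$ has exponent at least $2$, so these terms are continuously differentiable on $(0,\infty)$. The term $C=J$ is $\sigma_J^N(1-\sigma_J)^+$, which at $\sigma_J=1$ has left derivative $-1$ and right derivative $0$.

(c) We first show by induction on $N$ that $G_y$ is strictly decreasing on $I$. For $N=0$ the hypothesis $Y>0$ cannot hold. Let $N\ge1$ and $Y>0$, fix $i$ with $y_i>0$, and put $\kappa=1-(Y-y_i)$. This is the exceptional point of the set $J\setminus\{i\}$. Let $\ell\in I$ be nonexceptional. Then $\ell\ne\kappa$, and $\kappa<\ell+y_i$ because $\ell>1-Y$. We claim that $G^{(i)}(\ell+y_i)<G^{(i)}(\ell)$.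
\begin{itemize}
\item If $\ell<\kappa$, then $\kappa\in(\ell,\ell+y_i)$. By \eqref{eq:reg} the function $G^{(i)}$ jumps down by $1$ at $\kappa$, and it is nonincreasing by Lemma~\ref{lem:convex}; the claim follows.
\item If $\ell>\kappa$, then $Y-y_i=1-\kappa>1-\ell>0$, so by the induction hypothesis $G^{(i)}$ is strictly decreasing on $(\max(0,\kappa),1)$, an interval that contains $\ell$. For $\ell<\ell'<\min(\ell+y_i,1)$ we get $G^{(i)}(\ell+y_i)\le G^{(i)}(\ell')<G^{(i)}(\ell)$.
\end{itemize}
The other summands in \eqref{eq:dG} are $\le0$ by Lemma~\ref{lem:convex}. So $G_y'<0$ on $I$ off a finite set, and $G_y$ is continuous on $I$ by \eqref{eq:reg}; hence it is strictly decreasing on $I$. Finally, on $I$ the right side of \eqref{eq:dH} is the sum of the strictly increasing function $-G_y$ and of nondecreasing increments of the convex functions $H^{(i)}$. So $H_y$ is the integral of a strictly increasing function on $I$, hence strictly convex there.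
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
(a) Recall that $ct=1$. If all $x_i$ are equal, which includes $n=1$, there is nothing to prove. If $s\ge u+1$, then $b\le0$ and both sides equal $1$. If $s\le u$, then the sum in \eqref{eq:Psi} is at most $u<u+\tau$ and both sides equal $0$. So let the $x_i$ be not all equal and $u<s<u+1$, that is, $0<b<1$ and $0<w<1$. We must show that equality holds if and only if $\min_ix_i\ge u$ or $\min_ix_i\ge w$.

Consider a vector with sum $s$, two of its coordinates $q<p$, and the vector $y$ of the remaining coordinates, with sum $Y=s-p-q$. Since $b=1-w$ and $w=s-u$, the endpoints of $[b+q,b+p]$ compare with the break points $1-Y$ and $1$ of Lemma~\ref{lem:shape} as follows: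
\begin{equation}\label{eq:dictionary}
b+p\le1-Y\iff s-q\le s-u\iff q\ge u,\qquad\qquad b+q\ge1\iff q\ge w .
\end{equation}

\emph{Sufficiency.} Suppose $\min_ix_i\ge u$, and bring $x$ to $(\bar x,\dots,\bar x)$ by the transfers of Lemma~\ref{lem:transfer}. They do not decrease the minimum, so at each step $q\ge u$, and by \eqref{eq:dictionary} $[b+q,b+p]\subset(0,1-Y]$, where $H_y$ is affine by Lemma~\ref{lem:shape}(a). As $p+q$ is preserved and the new values lie in $[q,p]$, \eqref{eq:split} shows that $\Psi_u$ does not change. If instead $\min_ix_i\ge w$, then at each step $[b+q,b+p]\subset[1,\infty)$, where $H_y=0$, and again $\Psi_u$ does not change.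

\emph{Necessity.} Suppose $q=\min_ix_i<\min(u,w)$, let $p=\max_ix_i>q$, and put $\alpha=b+q$, $\beta=b+p$. By \eqref{eq:dictionary}, $\alpha<1$ and $\beta>1-Y$. We show that $H_y$ is not affine on $[\alpha,\beta]$. If $\alpha<1-Y$, then $1-Y\in(\alpha,\beta)$, and $H_y$ has a kink there by Lemma~\ref{lem:shape}(b). If $\alpha\ge1-Y$, then $Y>0$ because $\alpha<1$, and $(\alpha,\min(\beta,1))$ is a nonempty subinterval of $I$, on which $H_y$ is strictly convex by Lemma~\ref{lem:shape}(c).

Let $L$ be the affine function that agrees with $H_y$ at $\alpha$ and $\beta$. On $[\alpha,\beta]$ the function $L-H_y$ is concave, nonnegative and not identically zero; a nonnegative concave function that vanishes at an interior point vanishes identically, so $L-H_y$ is positive at the midpoint. Hence $2H_y\big(\tfrac{\alpha+\beta}2\big)<H_y(\alpha)+H_y(\beta)$. Since $b>0$, \eqref{eq:split} shows that replacing both $p$ and $q$ by $(p+q)/2$ strictly decreases $\Psi_u$. The new vector has the same mean $\bar x$, so by Theorem~\ref{thm:schur} its value is still at least $\Psi_u(\bar x,\dots,\bar x)$. Hence $\Psi_u(x)>\Psi_u(\bar x,\dots,\bar x)$.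

(b) By Proposition~\ref{prop:reduction}, $\psi_n(t,u)-\tilde\psi_n(t,u)$ is the expectation of the random variable $\Psi_u(X_1,\dots,X_n)-\Psi_u(\bar X_n,\dots,\bar X_n)$, which is nonnegative by Theorem~\ref{thm:schur}. The expectation is positive if and only if the variable is positive with positive probability. By (a) it is positive exactly when all five conditions fail for $x=(X_1,\dots,X_n)$, and this is the event in (b).
\end{proof}

\begin{remark}
Two of the conditions lead to closed forms. Let $ct=1$. If $0<w<1$ and $\min_ix_i\ge w$, then any $n-1$ claims sum to at most $s-w=u$, so ruin requires all $n$ claims to arrive before time $w$, and $\Psi_u(x)=w^n$. If $u=0$, the condition $\min_ix_i\ge u$ holds for every vector, in particular for $x$ and for $(s,0,\dots,0)$, so $\Psi_0(x)=\Psi_0(s,0,\dots,0)=\min\{s,1\}$ depends only on $s$. With Proposition~\ref{prop:reduction} this recovers the identity $\tilde\psi(t,0)=\psi(t,0)$ quoted in Section~\ref{sec:model}.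
\end{remark}

\begin{thebibliography}{9}

\bibitem{DVG}
\emph{On the De Vylder and Goovaerts conjecture about ruin for equalized claims},
\texttt{http://\allowbreak core-cms.\allowbreak prod.\allowbreak aop.\allowbreak cambridge.\allowbreak org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 9F4289520B57505CF975425918A032AC/\allowbreak S0021900200120601a.pdf/\allowbreak on-the-de-vylder-\allowbreak and-goovaerts-\allowbreak conjecture-about-\allowbreak ruin-for-\allowbreak equalized-claims.pdf}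

\bibitem{MOA}
Marshall, Olkin and Arnold,
\emph{Inequalities: Theory of Majorization and Its Applications}, 2nd ed.

\end{thebibliography}
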